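# Partitions of a graph with few edges inside every part and every pair of parts

## 1. Disjoint unions of cliques

We split the vertex set of a graph into $k$ parts and want few edges inside each part, and at the same time few edges inside the union of any two parts. We begin with a class of graphs where the first requirement takes care of the second.

All graphs are finite and simple; $G$ has $n$ vertices and $m$ edges. For $S\subseteq V(G)$, $e(S)$ is the number of edges with both endpoints in $S$, and for disjoint $X,Y\subseteq V(G)$, $e(X,Y)$ is the number of edges between $X$ and $Y$. A **$k$-partition** is a partition $V(G)=V_1\cup\cdots\cup V_k$ into pairwise disjoint sets, where empty parts are allowed. Put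
$$h(m)=\sqrt{2m+\tfrac14}-\tfrac12 .$$
Since $m\le\binom n2$, we have $2m+\frac14\le n^2-n+\frac14=(n-\frac12)^2$, so
$$0\le h(m)\le n-1 .\tag{1}$$

One result will be used as a black box.

**Fact (i) (Bollobás and Scott).** For every $k\ge2$, every graph with $m$ edges has a $k$-partition with
$$e(V_i)\le\frac m{k^2}+\frac{k-1}{2k^2}h(m)\qquad(1\le i\le k).\tag{2}$$
The only extremal graphs are the complete graphs $K_{kt+1}$, $t\ge1$.

We use only the existence statement. Let us check by hand that (2) leaves no room on $K_{kt+1}$. Here $m=\frac{kt(kt+1)}2$, so $2m+\frac14=(kt+\frac12)^2$ and $h(m)=kt$. The right side of (2) is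
$$\frac{t(kt+1)}{2k}+\frac{(k-1)t}{2k}=\frac{t(t+1)}2 .$$
By pigeonhole some part has at least $t+1$ vertices, hence at least $\binom{t+1}2=\frac{t(t+1)}2$ edges. So (2) holds with equality for the largest part, at best. Keep this in mind: on these graphs a partition cannot afford to lose even one edge in (2).

Now let $G$ be a disjoint union of cliques, and let $X,Y$ be disjoint vertex sets. If a clique $Q$ meets $X$ in $x_Q$ vertices and $Y$ in $y_Q$ vertices, then
$$e(X,Y)=\sum_Q x_Qy_Q\le\sum_Q\frac{x_Q^2+y_Q^2}2=\sum_Q\left(\binom{x_Q}2+\binom{y_Q}2+\frac{x_Q+y_Q}2\right)\le e(X)+e(Y)+\frac n2 .$$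
Take a partition from Fact (i). Since $e(V_i\cup V_j)=e(V_i)+e(V_j)+e(V_i,V_j)$,
$$e(V_i\cup V_j)\le 2e(V_i)+2e(V_j)+\frac n2\le\frac{4m}{k^2}+\frac{2(k-1)}{k^2}h(m)+\frac n2\le\frac{4m}{k^2}+n .$$
The last step uses (1) and $\frac{2(k-1)}{k^2}\le\frac12$, which is $(k-2)^2\ge0$. So for unions of cliques, any partition with (2) automatically has $e(V_i\cup V_j)\le\frac{4m}{k^2}+n$.

What changes for a general graph? The argument used one property, namely $e(X,Y)\le e(X)+e(Y)+O(n)$ for disjoint $X,Y$. In $K_{N,N}$, with $X$ and $Y$ the two sides, this reads $N^2\le O(N)$, and it fails. The conclusion fails too. Let $k\ge3$ and let $V_1,V_2$ be the two sides of $K_{N,N}$, all other parts empty. Then $e(V_i)=0$ for all $i$, so (2) holds with all its room to spare, but $e(V_1\cup V_2)=m$. Thus for general graphs (2) alone says nothing about pairs.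

## 2. The parts-and-pairs question and its answer

The following question was suggested by Bollobás and Scott; its source is "Judicious Partitions Of Graphs And Hypergraphs", https://core.ac.uk/download/4758124.pdf. For any $k\ge2$ and any graph $G$ with $m$ edges and $n$ vertices, is there a $k$-partition satisfying (2) for all $i$ and
$$e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}+O(n)\qquad(1\le i<j\le k)\,?\tag{3}$$
The question writes only $+O(n)$. We adopt this reading: for each fixed $k$ there is a constant $C_k$, depending on $k$ and not on $G$, such that the $O(n)$ term can be taken to be at most $C_kn$.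

The coefficient in (3) is best possible for $K_{k+2}$ if no additive term is allowed. Indeed, there $m=\frac{(k+1)(k+2)}2$, so $\frac{12m}{(k+1)(k+2)}=6=\binom42$. And some two parts always contain at least $4$ vertices together. Let $n_1\ge n_2\ge\cdots$ be the part sizes and suppose $n_1+n_2\le3$. Then $n_2\le1$. If $n_2=1$, then $n_1\le2$ and there are at most $2+(k-1)=k+1$ vertices; if $n_2=0$, there are at most $3$. Both are less than $k+2$.

For $k=2$ the pair condition is the identity $e(V_1\cup V_2)=m$, so Fact (i) settles that case. The answer in general is yes, with a better coefficient. Write $V_S=\bigcup_{i\in S}V_i$ for $S\subseteq[k]=\{1,\dots,k\}$, and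
$$q=\frac{k(k+1)}2,\qquad R_k=(k-1)\frac{q(q+1)}2+q .$$

**Theorem 1.** Let $k\ge2$. Every graph $G$ with $n\ge1$ vertices and $m$ edges has a $k$-partition such that

- (T1) $e(V_i)\le\frac m{k^2}+\frac{k-1}{2k^2}h(m)$ for all $i$;
- (T2) $e(V_i\cup V_j)\le\frac{4m}{k^2}+C_kn$ for all $i<j$, where $C_k=16k^2R_k+1$;
- (T3) more generally, $e(V_S)\le\frac{|S|^2}{k^2}m+C_k'n$ for all $S\subseteq[k]$, where $C_k'=8k^4R_k+k$.

**Corollary.** Since
$$\frac{12}{(k+1)(k+2)}-\frac4{k^2}=\frac{4(2k+1)(k-2)}{k^2(k+1)(k+2)}\ge0\qquad(k\ge2),\tag{4}$$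
with equality only for $k=2$, the partition of Theorem 1 satisfies $e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}+C_kn$ together with (T1). So the answer to the question is yes for every $k\ge2$. If moreover $k\ge3$ and $m\ge\frac{k^2(k+1)(k+2)}{4(2k+1)(k-2)}C_kn$, then no additive term is needed: $e(V_i\cup V_j)\le\frac{12m}{(k+1)(k+2)}$.

**Theorem 2.** The following hold even if requirement (T1) is dropped.

- (a) Let $k\ge2$. For each $1\le s\le k$, the coefficient $s^2/k^2$ in (T3) for $|S|=s$ cannot be replaced by a smaller constant, whatever the $O_k(n)$ term. In particular $4/k^2$ in (T2) is best possible.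
- (b) Let $k\ge3$. The term $O(n)$ in (T2) cannot be replaced by $o(n)$. Stars $K_{1,n-1}$ force an excess over $\frac{4m}{k^2}$ of at least $\frac{(k-2)^2}{k^2(k-1)}(n-1)$, and $K_{kt+1}$ ($n=kt+1$, $t\ge1$) forces an excess of at least $\frac{k-2}{k^2}(n-1)$.
- (c) Let $k\ge8$. The term $O(n)$ in the original question, with coefficient $\frac{12}{(k+1)(k+2)}$, cannot be replaced by $o(n)$.

The Corollary follows at once from Theorem 1. Identity (4) comes from $12k^2-4(k+1)(k+2)=8k^2-12k-8=4(2k+1)(k-2)$. Given (4), (T2) implies the bound with coefficient $\frac{12}{(k+1)(k+2)}$. The hypothesis on $m$ in the last sentence says exactly that $C_kn\le\left(\frac{12}{(k+1)(k+2)}-\frac4{k^2}\right)m$, so the additive term is absorbed.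

The proof of Theorem 1 occupies Sections 3 to 5. If $m=0$, every partition satisfies all three bounds, so from now on $m\ge1$.

## 3. A number that measures how bipartite the graph looks

Section 1 worked because $e(X,Y)-e(X)-e(Y)$ was small for all disjoint $X,Y$. We now express this difference by the adjacency matrix. Let $A$ be the adjacency matrix of $G$, so $f^TAf=2\sum_{uv\in E}f(u)f(v)$, and define
$$\beta=\max_{f\in[-1,1]^V}\left(-f^TAf\right).$$
Taking $f=0$ shows $\beta\ge0$. Because $A$ has zero diagonal, $f^TAf$ is affine in each single coordinate of $f$. So, one coordinate after another, we may push $f(v)$ to $1$ or to $-1$ without decreasing $-f^TAf$. Hence the maximum is attained at some $f\in\{-1,1\}^V$. For such an $f$, $f^TAf=2(m-2c_f)$, where $c_f$ is the number of edges between $\{f=1\}$ and $\{f=-1\}$; thus $\beta$ is $4$ times the amount by which the largest cut exceeds $\frac m2$.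

Two examples. In $K_n$ and for $f\in\{\pm1\}^V$, $f^TAf=\left(\sum_vf(v)\right)^2-n\ge-n$, so $\beta\le n$. In $K_{N,N}$ take $f=1$ on one side and $f=-1$ on the other: $f^TAf=-2m$, and since $|f^TAf|\le2m$ always, $\beta=2m=2N^2$.

**Step 1 (if $\beta$ is small, Fact (i) suffices).** This step repeats Section 1 with $\beta$ in place of the clique computation. We show that if
$$\beta<32k^2R_kn ,$$
then any $k$-partition from Fact (i) satisfies (T1), (T2) and (T3). Statement (T1) is Fact (i) itself.

For $i\ne j$ put $f=\mathbf 1_{V_i}-\mathbf 1_{V_j}\in[-1,1]^V$. An edge inside $V_i$ or inside $V_j$ contributes $2$ to $f^TAf$, an edge between them $-2$, and every other edge $0$. Hence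
$$-\beta\le f^TAf=2e(V_i)+2e(V_j)-2e(V_i,V_j),\qquad\text{so}\qquad e(V_i,V_j)\le e(V_i)+e(V_j)+\frac\beta2 .$$
Let $S\subseteq[k]$ with $|S|=s$; for $s=0$ there is nothing to prove. Sum this over the $\binom s2$ pairs in $S$ and add $\sum_{i\in S}e(V_i)$. Each $e(V_i)$ is counted $1+(s-1)=s$ times, so
$$e(V_S)=\sum_{i\in S}e(V_i)+\sum_{\substack{i<j\\ i,j\in S}}e(V_i,V_j)\le s\sum_{i\in S}e(V_i)+\frac{s(s-1)}4\beta\le\frac{s^2}{k^2}m+\frac{s^2(k-1)}{2k^2}h(m)+\frac{s(s-1)}4\beta .$$
Recall $h(m)\le n-1$ from (1).

For $s=2$, using $\frac{2(k-1)}{k^2}\le\frac12$ and $\frac\beta2<16k^2R_kn$,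
$$e(V_i\cup V_j)\le\frac{4m}{k^2}+\left(\frac12+16k^2R_k\right)n\le\frac{4m}{k^2}+C_kn .$$
For general $s\le k$, using $\frac{s^2(k-1)}{2k^2}\le\frac{k-1}2\le\frac k2$ and $\frac{s(s-1)}4\cdot32k^2R_k\le8k^4R_k$,
$$e(V_S)\le\frac{s^2}{k^2}m+\left(\frac k2+8k^4R_k\right)n\le\frac{s^2}{k^2}m+C_k'n .$$
This finishes the case of small $\beta$.

When $\beta$ is large, as for $K_{N,N}$ with $N$ large, we saw that a partition from Fact (i) may be useless, so we must build a partition ourselves.

## 4. Rounding fractional partitions with linear error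

A natural way to build one is to give each vertex fractions of membership, where the counting is exact, and then to round.

**Definition.** A **fractional $k$-partition** is a family $x=(x_v)_{v\in V}$ with $x_v\in\mathbb R_{\ge0}^k$ and $\sum_ix_v(i)=1$. For $S\subseteq[k]$ put
$$x_v(S)=\sum_{i\in S}x_v(i),\qquad Q_S(x)=\sum_{uv\in E}x_u(S)x_v(S).$$

If every $x_v$ is a unit vector $e_i$, then $x$ is a $k$-partition ($v\in V_i$ when $x_v=e_i$) and $Q_S(x)=e(V_S)$. The simplest truly fractional example is the uniform one, $x_v(i)=\frac1k$ for all $v,i$. There $Q_S(x)=\frac{|S|^2}{k^2}m$, which is exactly the main term in Theorem 1.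

How much does rounding cost? If we round one vertex at a time, $Q_S$ can change by up to $d(v)$ (the degree of $v$) when $v$ is rounded. Summed over all vertices this only bounds the error by $2m$, which is useless. The loss comes from first-order terms. The remedy is to move a bounded number of vertices together, in a direction where all first-order terms vanish. Only the second-order term then remains, and it lives on boundedly many vertices, so it is bounded by a constant depending on $k$.

**Lemma 3.** For every fractional $k$-partition $x$ there is a $k$-partition with $|e(V_S)-Q_S(x)|\le R_kn$ for all $S\subseteq[k]$ simultaneously.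

**Step 2 (reducing $2^k$ forms to $q$ forms).** We want few linear conditions. For $i<j$ let
$$F_{ij}(x)=\sum_{uv\in E}\bigl(x_u(i)x_v(j)+x_u(j)x_v(i)\bigr),\qquad F_{ii}(x)=\sum_{uv\in E}x_u(i)x_v(i).$$
There are $k+\binom k2=q$ of these quadratic forms. Expanding the product $x_u(S)x_v(S)=\sum_{i,j\in S}x_u(i)x_v(j)$ gives
$$Q_S=\sum_{i\le j;\ i,j\in S}F_{ij}.\tag{5}$$
So if the first-order terms of all $F_{ij}$ vanish in some direction, so do those of every $Q_S$.

**Step 3 (one move).** This step makes progress toward a genuine partition at constant cost. Call $v$ *floating* if $x_v$ is not a unit vector; then $x_v$ has at least two coordinates in $(0,1)$, since its coordinates are nonnegative and sum to $1$. Suppose there are at least $q+1$ floating vertices. Choose a set $W$ of exactly $q+1$ of them, and for each $w\in W$ choose $a_w\ne b_w$ with $x_w(a_w),x_w(b_w)\in(0,1)$. For $\lambda\in\mathbb R^W$ define the direction $z$ by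
$$z_w=\lambda_w(e_{a_w}-e_{b_w})\ (w\in W),\qquad z_v=0\ (v\notin W).$$
The directional derivative of each $F_{ij}$ at $x$ along $z$ is linear in $\lambda$. Requiring all $q$ of them to vanish gives $q$ homogeneous linear equations in $q+1$ unknowns, so there is a nonzero solution $\lambda$. Fix it.

Replace $x$ by $x+\tau z$, where $\tau>0$ is the first time at which some coordinate $x_w(a_w)$ or $x_w(b_w)$, $w\in W$, becomes $0$. Such a time exists: some $\lambda_w\ne0$, and then one of the coordinates $x_w(a_w)+\tau\lambda_w$, $x_w(b_w)-\tau\lambda_w$ decreases linearly to $0$. All coordinates stay nonnegative up to that time and $\sum_ix_v(i)$ is unchanged, so the result is again a fractional $k$-partition. Coordinates that were zero stay zero, because only the coordinates $a_w,b_w$ move. At least one positive coordinate has become zero.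

What did the move cost? $Q_S$ is a homogeneous quadratic form, so $Q_S(x+\tau z)$ is $Q_S(x)$, plus $\tau$ times its directional derivative along $z$, plus $Q_S(\tau z)$. By (5) the derivative is zero. Therefore $Q_S$ changes by exactly
$$Q_S(\tau z)=\sum_{uv\in E,\ u,v\in W}\tau z_u(S)\,\tau z_v(S).$$
The coordinate $x_w(a_w)$ changes by $\tau\lambda_w$ and lies in $[0,1]$ before and after, so $|\tau\lambda_w|\le1$. Also $z_w(S)\in\{0,\lambda_w,-\lambda_w\}$. So each summand is at most $1$ in absolute value, there are at most $\binom{q+1}2$ of them, and one move changes each $Q_S$ by at most $\binom{q+1}2$.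

**Step 4 (counting moves and finishing).** We bound the total cost. Repeat Step 3 while there are at least $q+1$ floating vertices. The number of positive coordinates is at most $kn$ at the start, is never below $n$ (each $x_v$ has one), and drops by at least $1$ in each move. So there are at most $(k-1)n$ moves.

Now at most $q$ floating vertices remain. Replace each of their vectors by an arbitrary unit vector, one vertex at a time. With the other vertices fixed, $Q_S$ is affine in $x_v(S)\in[0,1]$ with slope $\sum_{u\sim v}x_u(S)\in[0,d(v)]$, so each replacement changes $Q_S$ by at most $n-1$. Altogether each $Q_S$ has changed by at most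
$$(k-1)n\binom{q+1}2+q(n-1)\le R_kn ,$$
and $x$ is now a $k$-partition, for which $Q_S=e(V_S)$. This proves Lemma 3.

Here is a move done by hand, for $k=2$ (so $q=3$), $G=K_4$ and $x_v=(\frac12,\frac12)$ for all $v$, with $a_w=1$, $b_w=2$ for all four vertices. Along $z$ the derivatives of $F_{11}$ and $F_{22}$ are $\pm\frac32\sum_w\lambda_w$, and that of $F_{12}$ is $0$, since an edge $uv$ contributes $\frac12\lambda_u-\frac12\lambda_v+\frac12\lambda_v-\frac12\lambda_u=0$. So $\lambda=(1,-1,0,0)$ is allowed, with $\tau=\frac12$. The first coordinates become $(1,0,\frac12,\frac12)$, and $Q_{\{1\}}$ goes from $6\cdot\frac14=\frac32$ to $\frac12+\frac12+\frac14=\frac54$. The change is $-\frac14=(\frac12)(-\frac12)$, the product along the single edge joining the two vertices that moved.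

## 5. Tilting the uniform point when $\beta$ is large

Apply Lemma 3 to the uniform point: every graph has a $k$-partition with $e(V_S)\le\frac{|S|^2}{k^2}m+R_kn$ for all $S$. Hence (T2) and (T3), without (T1), hold for every graph. But for single parts the argument gives only $e(V_i)\le\frac m{k^2}+R_kn$, while (T1) allows $\frac m{k^2}+\frac{k-1}{2k^2}h(m)$, and by (1) the extra term there is at most $\frac{k-1}{2k^2}(n-1)<R_kn$. So the rounding error is too large for (T1). The computation for $K_{kt+1}$ in Section 1 shows that (T1) cannot be relaxed to make up for this.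

The two methods complement each other: Fact (i) settles the case of small $\beta$, and when $\beta$ is large there is a vector with very negative quadratic form. So we start the rounding from a point tilted along that vector, where each $Q_{\{i\}}$ lies below $\frac m{k^2}$ by at least $R_kn$, which pays for the rounding, and where no $Q_S$ exceeds $\frac{|S|^2}{k^2}m$.

Assume from now on that
$$\beta\ge32k^2R_kn ,\tag{6}$$
and let $f\in\{\pm1\}^V$ with $f^TAf=-\beta$. The obvious tilt is $x_v(i)=\frac1k+w_if(v)$ with small real numbers $w_i$, $\sum_iw_i=0$. Writing $d=A\mathbf 1$ for the degree vector, this gives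
$$Q_{\{i\}}(x)=\frac m{k^2}+\frac{w_i}k\,d^Tf+\frac{w_i^2}2f^TAf .$$
The linear term can spoil everything. Take $G=K_{N,N,N}$, where $m=3N^2$ and all degrees are $2N$. If $\alpha_1,\alpha_2,\alpha_3\in[-N,N]$ are the sums of $f$ over the three classes, then $f^TAf=2(\alpha_1\alpha_2+\alpha_2\alpha_3+\alpha_3\alpha_1)$. This is affine in each $\alpha_r$, so its minimum occurs at values $\pm N$; it is $-2N^2$, attained for instance by $f=1,1,-1$ on the classes. So $\beta=2N^2$ and $d^Tf=2N(2N-N)=2N^2$, and
$$Q_{\{i\}}(x)-\frac m{k^2}=\frac{2w_i}kN^2-w_i^2N^2 .$$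
Since $\sum_iw_i=0$ and $w\ne0$, some $w_i$ is positive. Nonnegativity of $x$ forces $w_i\le\frac1k$, and then this difference is positive and of order $N^2$: that part starts out worse than at the uniform point. The cure is to remove the linear term by subtracting a constant from $f$.

**Step 5 (recentering).** We make the vector orthogonal to $d$ and check that its quadratic form stays at least as negative. Put
$$c=\frac1{2m}\sum_vd(v)f(v),\qquad g=f-c\mathbf 1 .$$
Since $\sum_vd(v)=2m$ we have $|c|\le1$, so $|g(v)|\le2$. Using $A\mathbf 1=d$, $\mathbf 1^TA\mathbf 1=2m$ and $d^Tf=2mc$,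
$$d^Tg=2mc-2mc=0,\qquad g^TAg=f^TAf-2c\cdot2mc+2mc^2=-\beta-2mc^2\le-\beta .\tag{7}$$
In the example $K_{N,N,N}$ we get $c=\frac13$, $g=\frac23,\frac23,-\frac43$ on the classes, and $g^TAg=2N^2\left(\frac49-\frac89-\frac89\right)=-\frac83N^2$, which agrees with $-\beta-2mc^2=-2N^2-\frac23N^2$.

**Step 6 (choosing the weights).** We need $w\in\mathbb R^k$ with $\sum_iw_i=0$, with every $|w_i|\le\frac1{2k}$ so that the point stays nonnegative, and with every $|w_i|\ge\frac1{4k}$ so that every single part gains.

For $k$ even, take half of the entries equal to $\frac1{2k}$ and half equal to $-\frac1{2k}$. For $k\ge3$ odd, take $\frac{k-1}2$ entries equal to $-\frac1{2k}$ and $\frac{k+1}2$ entries equal to $\frac{k-1}{k+1}\cdot\frac1{2k}$. The sum is $-\frac{k-1}{4k}+\frac{k-1}{4k}=0$, and $\frac{k-1}{k+1}\ge\frac12$ because $k\ge3$, so these entries are at least $\frac1{4k}$.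

**Step 7 (the tilted point).** We compute all $Q_S$ at
$$x_v(i)=\frac1k+w_ig(v).$$
Since $|w_ig(v)|\le\frac1{2k}\cdot2=\frac1k$, all coordinates are nonnegative, and $\sum_ix_v(i)=1$ because $\sum_iw_i=0$. So $x$ is a fractional $k$-partition. For $|S|=s$ and $w(S)=\sum_{i\in S}w_i$ we have $x_v(S)=\frac sk+w(S)g(v)$. Since $Q_S(x)=\frac12y^TAy$ for the vector $y=(x_v(S))_v$, (7) gives
$$Q_S(x)=\frac12\left(\frac sk\mathbf 1+w(S)g\right)^TA\left(\frac sk\mathbf 1+w(S)g\right)=\frac{s^2}{k^2}m+\frac sk\,w(S)\,d^Tg+\frac{w(S)^2}2g^TAg\le\frac{s^2}{k^2}m-\frac{w(S)^2}2\beta .\tag{8}$$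
The sign of $w(S)$ no longer matters. If $w(S)=0$, we gain nothing for that $S$, but we also lose nothing.

As a check, take $G=K_{N,N}$ and $k=3$, with $f=\pm1$ on the two sides. Then $c=0$, $g=f$, $\beta=2m$, and $w=(-\frac16,\frac1{12},\frac1{12})$. The three membership fractions are $\frac16,\frac5{12},\frac5{12}$ on the side $f=1$ and $\frac12,\frac14,\frac14$ on the other. So $Q_{\{1\}}=\frac1{12}m$ and $Q_{\{2\}}=Q_{\{3\}}=\frac5{48}m$, all below $\frac m9$. For the pairs, $Q_{\{2,3\}}=\frac{10}{12}\cdot\frac6{12}m=\frac5{12}m$ and $Q_{\{1,2\}}=Q_{\{1,3\}}=\frac7{12}\cdot\frac9{12}m=\frac7{16}m$, all below $\frac49m$.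

**Step 8 (rounding and conclusion).** We apply Lemma 3 to this $x$ and read off the three bounds. For singletons, $w_i^2\ge\frac1{16k^2}$, so (8) and (6) give
$$e(V_i)\le\frac m{k^2}-\frac\beta{32k^2}+R_kn\le\frac m{k^2},$$
and (T1) holds since $h(m)\ge0$. For every $S$, (8) gives $e(V_S)\le\frac{s^2}{k^2}m+R_kn$, and $R_k\le C_k$, $R_k\le C_k'$. So (T2) and (T3) hold.

Together with Step 1, which covers $\beta<32k^2R_kn$, this proves Theorem 1. $\blacksquare$

## 6. Complete graphs and stars as lower bounds

We prove Theorem 2. In each part we take an arbitrary $k$-partition, with no assumption on the individual $e(V_i)$, and find a bad $S$.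

**Part (a): the leading coefficient.** The purpose is to show that large complete graphs force the coefficient $s^2/k^2$. Let $G=K_n$ with $n\ge k$. The $s$ largest parts contain together at least $\frac{sn}k\ge1$ vertices. Since $\frac12y(y-1)$ is increasing for $y\ge1$, the corresponding $S$ with $|S|=s$ has
$$e(V_S)\ge\frac12\cdot\frac{sn}k\left(\frac{sn}k-1\right)=\frac{s^2}{k^2}\cdot\frac{n^2}2-\frac{sn}{2k}.$$
Let $0\le\alpha<\frac{s^2}{k^2}$ and let $C$ be any constant. Since $m\le\frac{n^2}2$, we have $\alpha m+Cn\le\alpha\frac{n^2}2+Cn$, which is smaller than the right side above for large $n$. A negative coefficient would give a smaller bound than $\alpha=0$, so it is refuted as well.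

**Part (b): the error term over $\frac{4m}{k^2}$.** Let $k\ge3$. We show that two families force a linear excess.

*Stars.* Let $G=K_{1,N}$ with $N=n-1=m$. Say the center lies in $V_1$, and let $\ell_1$ be the number of leaves in $V_1$. The edges inside $V_1\cup V_j$ go from the center to the leaves in $V_1$ and in $V_j$, so
$$\sum_{j=2}^ke(V_1\cup V_j)=(k-1)\ell_1+(N-\ell_1)\ge N .$$
Hence some $j$ has $e(V_1\cup V_j)\ge\frac N{k-1}$. Since $\frac1{k-1}-\frac4{k^2}=\frac{k^2-4k+4}{k^2(k-1)}$, this says
$$e(V_1\cup V_j)\ge\frac{4m}{k^2}+\frac{(k-2)^2}{k^2(k-1)}(n-1).$$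

*Complete graphs.* Let $G=K_{kt+1}$, $t\ge1$, with part sizes $n_1\ge n_2\ge\cdots\ge n_k$. Then $n_1\ge t+1$ by pigeonhole, and $n_2\ge\frac{n-n_1}{k-1}$ because $n_2$ is at least the average of the remaining sizes. So
$$n_1+n_2\ge\frac{(k-2)n_1+n}{k-1}\ge\frac{(k-2)(t+1)+kt+1}{k-1}=\frac{2(k-1)t+(k-1)}{k-1}=2t+1 .$$
Thus some pair has $e(V_i\cup V_j)\ge\binom{2t+1}2=t(2t+1)$. On the other hand, $\frac{4m}{k^2}=\frac{2t(kt+1)}k=2t^2+\frac{2t}k$. The excess is at least
$$t\left(1-\frac2k\right)=\frac{k-2}{k^2}\cdot kt=\frac{k-2}{k^2}(n-1).$$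

For $k\ge3$ both excesses are a fixed positive multiple of $n-1$ for arbitrarily large $n$, so no $o(n)$ term suffices in (T2).

**Part (c): the error term in the original question.** Let $k\ge8$; we compare the star with the larger coefficient. By the star estimate in (b), some pair has
$$e(V_1\cup V_j)-\frac{12m}{(k+1)(k+2)}\ge\left(\frac1{k-1}-\frac{12}{(k+1)(k+2)}\right)(n-1)=\frac{(k-2)(k-7)}{(k-1)(k+1)(k+2)}(n-1),$$
because $(k+1)(k+2)-12(k-1)=k^2-9k+14=(k-2)(k-7)$. For $k\ge8$ this is a positive multiple of $n-1$, so again $o(n)$ does not suffice. $\blacksquare$
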